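\title{Adjacency labels for graphs of bounded twin-width:\\ the factor of $\log n$ grows with the twin-width}

\begin{abstract}
For every fixed $d$, the $n$-vertex graphs of twin-width at most $d$ have adjacency labeling schemes with $O_d(\log n)$ bits per vertex. We show that the factor of $\log n$ cannot be made independent of $d$: every scheme needs at least $(\frac12-o_d(1))\frac{d}{\log d}\log n$ bits for large $n$. Nor can the factor be $1+o(1)$ for any $d$: cographs, which have twin-width $0$, already need $\frac{81}{80}\log n-O(1)$ bits. The first bound comes from an entropy argument for the class $\mathcal M_K$ of graphs built by repeated substitution into graphs on at most $K$ vertices, and for this class we determine the optimal factor asymptotically: it is $(\frac12+o_K(1))\frac{K}{\log K}$.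
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple, $\log$ is the logarithm to base $2$, and $[m]=\{1,\dots,m\}$.

\subsection{Twin-width and labeling schemes}

Let $G$ be a graph on $n$ vertices. A \emph{contraction sequence} of $G$ is a sequence $\mathcal P_n,\mathcal P_{n-1},\dots,\mathcal P_1$ of partitions of $V(G)$ in which $\mathcal P_n$ consists of singletons, $\mathcal P_1=\{V(G)\}$, and each $\mathcal P_{i-1}$ arises from $\mathcal P_i$ by merging two parts. Two disjoint vertex sets are \emph{homogeneous} if all pairs between them are edges or none is. The \emph{red graph} of $\mathcal P_i$ has the parts as vertices and joins two distinct parts when they are not homogeneous. The \emph{width} of the sequence is the largest degree in any of its red graphs, and the \emph{twin-width} $\operatorname{tww}(G)$ is the least width of a contraction sequence of $G$.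

A red edge records that the partition has lost track of the adjacencies between two parts. Merging two vertices with the same neighbors outside the pair loses nothing, so complete and edgeless graphs have twin-width $0$. A path $v_1v_2\cdots v_n$ has twin-width at most $1$: grow the part $\{v_1,\dots,v_i\}$, whose only possible red neighbor is $\{v_{i+1}\}$.

A class $\mathcal C$ of graphs admits an \emph{adjacency labeling scheme of size $f(n)$} if for every $n$ there is a symmetric \emph{decoder} $D_n:\{0,1\}^{f(n)}\times\{0,1\}^{f(n)}\to\{0,1\}$ such that every $n$-vertex graph $G\in\mathcal C$ has an injective map $\ell:V(G)\to\{0,1\}^{f(n)}$ with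
\[
uv\in E(G)\iff D_n(\ell(u),\ell(v))=1\qquad\text{for all distinct }u,v\in V(G).
\]
The graph is thus stored in its labels so that each adjacency can be read from the two labels concerned. A graph $U_n$ is \emph{universal} for the $n$-vertex members of $\mathcal C$ if it contains each of them as an induced subgraph. A scheme of size $f(n)$ is the same thing as a family of universal graphs $U_n$ on $2^{f(n)}$ vertices: given $D_n$, join distinct strings $a,b$ when $D_n(a,b)=1$; given $U_n$, name its vertices by strings and let $D_n$ be its adjacency relation. Injectivity forces $f(n)\ge\log n$ as soon as $\mathcal C$ has an $n$-vertex member.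

It is known that for every fixed $d$ the graphs of twin-width at most $d$ admit a labeling scheme of size $O_d(\log n)$. The lecture notes \cite{notes} ask how the factor of $\log n$ depends on $d$.
\begin{itemize}
\item[(a)] Is there an absolute constant $c$ such that, for every $d$, the graphs of twin-width at most $d$ admit a scheme of size $f(n)\le c\log n$ for all $n$ beyond a threshold that may depend on $d$?
\item[(b)] Do the graphs of twin-width at most $d$ admit, for every $d$, a scheme of size $f(n)\le(1+o(1))\log n$, where the $o(1)$ term may depend on $d$?
\end{itemize}
We prove that both answers are negative.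

\subsection{Substitution, and why one might expect a positive answer}

Let $Q$ be a graph on $[m]$ and let $G_1,\dots,G_m$ be graphs. The \emph{substitution} $Q[G_1,\dots,G_m]$ is the disjoint union of the $G_i$ together with all edges between $V(G_i)$ and $V(G_j)$ for each edge $ij$ of $Q$. For $K\ge2$ let $\mathcal M_K$ be the smallest class, up to isomorphism, that contains the one-vertex graph and is closed under substitution into graphs $Q$ on $m$ vertices with $2\le m\le K$. The class $\mathcal M_2$ consists of the graphs built from single vertices by disjoint unions and joins, the \emph{cographs}. Unfolding the definition, a graph $G\in\mathcal M_K$ has a \emph{decomposition tree}: a rooted tree with leaf set $V(G)$ in which every internal node $x$ has between $2$ and $K$ children and carries a graph $Q_x$ on them, and two leaves are adjacent in $G$ exactly when the two children of their lowest common ancestor $x$ that lie above them are adjacent in $Q_x$. Graphs in $\mathcal M_K$ have twin-width at most $K-2$ (Proposition~\ref{prop:tww}).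

The first lower bound to try is counting: a universal graph on $N$ vertices has at most $\binom Nn$ induced subgraphs on $n$ vertices. For $\mathcal M_K$ this gives almost nothing. A decomposition tree with $n$ leaves has fewer than $n$ internal nodes and fewer than $2n$ edges, so the tree, with ordered children, is described by a depth-first traversal in fewer than $4n$ bits, and the graphs $Q_x$ by at most $\binom K2n$ bits. Hence $\mathcal M_K$ has at most $2^{\kappa n}$ isomorphism types of $n$-vertex graphs, with $\kappa=4+\binom K2$, and $\binom Nn\ge(N/n)^n\ge2^{\kappa n}$ already for $N=\lceil 2^\kappa n\rceil$. An unlabeled member of $\mathcal M_K$ contains $O_K(1)$ bits per vertex, and counting leaves room for labels of $\log n+O_K(1)$ bits. What counting ignores is locality: an adjacency must be read from two labels, so information cannot be stored once and shared by many vertices. Our lower bounds measure this repetition.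

\subsection{Results}

\begin{theorem}\label{thm:lower}
For every $\theta\in(0,\frac14)$ there is a constant $\gamma_\theta$ such that for all $K\ge2$ and $n\ge1$, every labeling scheme for $\mathcal M_K$ satisfies
\[
f(n)\ \ge\ (1-2\theta)\,\frac{K-1}{2}\left\lfloor\frac{\log n}{\log K+\gamma_\theta}\right\rfloor .
\]
\end{theorem}

This bound exceeds the trivial bound $\log n$ only when $K$ is large. Small twin-width needs a different argument.

\begin{theorem}\label{thm:cograph}
Every labeling scheme for cographs has $f(n)\ge\frac{81}{80}\log n-O(1)$.
\end{theorem}

\begin{corollary}\label{cor:answer}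
Every labeling scheme for the graphs of twin-width at most $d$ satisfies
\[
\liminf_{n\to\infty}\frac{f(n)}{\log n}\ \ge\ \Bigl(\frac12-o_d(1)\Bigr)\frac{d}{\log d},
\]
where $o_d(1)\to0$ as $d\to\infty$; equivalently, universal graphs need $n^{\Omega(d/\log d)}$ vertices. So the answer to {\rm(a)} is no. With the upper bound on twin-width from \cite{AHKO}, the right-hand side improves to $(1-o_d(1))\frac d{\log d}$. The answer to {\rm(b)} is also no, and for every single $d\ge0$ there is no scheme of size $(1+o(1))\log n$.
\end{corollary}

For $\mathcal M_K$ itself, Theorem~\ref{thm:lower} is asymptotically sharp.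

\begin{theorem}\label{thm:upper}
For $K\ge4$ the class $\mathcal M_K$ has a labeling scheme of size $(\frac12+o_K(1))\frac K{\log K}\log n+O(1)$. With Theorem~\ref{thm:lower}, the optimal factor of $\log n$ for $\mathcal M_K$ is $(\frac12+o_K(1))\frac K{\log K}$: if $f^*_K(n)$ is the least possible label size for $n$-vertex graphs in $\mathcal M_K$, then both the lower and the upper limit of $f_K^*(n)/\log n$ as $n\to\infty$ are of this form.
\end{theorem}

Section~\ref{sec:tww} derives the corollary from the theorems. Sections~\ref{sec:entropy}--\ref{sec:thm1} prove Theorem~\ref{thm:lower}, with the idea explained in Section~\ref{sec:idea}. Sections~\ref{sec:cograph} and~\ref{sec:upper} prove Theorems~\ref{thm:cograph} and~\ref{thm:upper} and can be read independently.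

\section{From substitution to twin-width}\label{sec:tww}

Let $\tau(K)$ be the largest twin-width of a graph on at most $K$ vertices. For $K\ge2$ we have $\tau(K)\le K-2$: the partition into singletons has no red edge, and every later partition has at most $K-1$ parts.

\begin{proposition}\label{prop:tww}
Every graph in $\mathcal M_K$ has twin-width at most $\tau(K)$.
\end{proposition}

\begin{proof}
We use induction on the number of vertices. Let $G=Q[G_1,\dots,G_m]$. Contract $V(G_1)$ to one part along an optimal sequence of $G_1$, then $V(G_2)$, and so on. During this phase every part lies inside some $V(G_i)$, and parts inside different sets $V(G_i)$, $V(G_j)$ are homogeneous because $V(G_i)$ and $V(G_j)$ are. So the red edges are those of the current partition of a single $G_i$, and red degrees are at most $\max_i\operatorname{tww}(G_i)\le\tau(K)$. From the partition $\{V(G_1),\dots,V(G_m)\}$ on, follow an optimal sequence of $Q$. Two unions of sets $V(G_i)$ are homogeneous in $G$ exactly when the two index sets are homogeneous in $Q$, so the red graphs are those of $Q$.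
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:answer} from Theorems~\ref{thm:lower} and~\ref{thm:cograph}]
If $\tau(K)\le d$, a scheme for twin-width at most $d$ is a scheme for $\mathcal M_K$, so for every $\theta\in(0,\frac14)$
\begin{equation}\label{eq:liminf}
\liminf_{n\to\infty}\frac{f(n)}{\log n}\ \ge\ (1-2\theta)\,\frac{K-1}{2(\log K+\gamma_\theta)} .
\end{equation}
Take $K=d+2$. The right-hand side, divided by $d/\log d$, tends to $\frac12-\theta$ as $d\to\infty$. Since $\theta$ is arbitrary, the first bound follows. It is unbounded in $d$: given $c$, choose $d$ for which it exceeds $c$; then $f(n)>c\log n$ for all large $n$, and (a) fails. A universal graph on $N$ vertices, padded with isolated vertices, yields labels of $\lceil\log N\rceil$ bits, which gives the statement on universal graphs.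

Ahn, Hendrey, Kim and Oum \cite{AHKO} give the bound $\tau(K)\le\frac12(K+\sqrt{K\ln K}+\sqrt K+2\ln K)$, which is $(\frac12+o(1))K$. Fix $\eta\in(0,1)$ and let $K=\lfloor(2-\eta)d\rfloor$. Then $\tau(K)\le d$ for large $d$, and the right-hand side of \eqref{eq:liminf}, divided by $d/\log d$, tends to $(1-2\theta)(1-\eta/2)$. As $\theta$ and $\eta$ are arbitrary, the improved bound follows.

A positive answer to (b) would give (a) with $c=2$, so (b) fails. For the stronger statement, cographs have twin-width at most $\tau(2)=0$, so a scheme for twin-width at most $d$ is a scheme for cographs, and Theorem~\ref{thm:cograph} applies for every $d\ge0$.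
\end{proof}

\section{Entropy and mutual information}\label{sec:entropy}

All random variables take finitely many values. The entropy of $X$ is $\mathrm H(X)=-\sum_xP(X=x)\log P(X=x)$, which is at most the logarithm of the number of values of $X$. Further $\mathrm H(X\mid Z)=\mathrm H(X,Z)-\mathrm H(Z)$, and
\[
\mathrm I(X;Y\mid Z)=\mathrm H(X\mid Z)-\mathrm H(X\mid Y,Z)
\]
is the conditional mutual information. It is symmetric in $X$ and $Y$, nonnegative (conditioning does not increase entropy), zero when $X$ and $Y$ are conditionally independent given $Z$, and equal to the expectation over $z$ of the mutual information computed under the law conditioned on $Z=z$. Entropy is subadditive, $\mathrm H(Y_1,\dots,Y_r\mid Z)\le\sum_i\mathrm H(Y_i\mid Z)$, with equality under conditional independence given $Z$. The binary entropy $h(p)=-p\log p-(1-p)\log(1-p)$ is concave on $[0,1]$, increasing on $[0,\frac12]$, and $h(0)=0$. We write $\operatorname{avg}_{i}$ for the uniform average over a finite index set. In (I1)--(I3), $Z$ is a function of $S$.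

\begin{itemize}
\item[(I1)] \emph{Chain rule.} $\mathrm I(X;(Y,Y')\mid W)=\mathrm I(X;Y\mid W)+\mathrm I(X;Y'\mid W,Y)$ for any $W$. In particular, if $T$ is a function of $S$, then $\mathrm I(X;S\mid Z)=\mathrm I(X;T\mid Z)+\mathrm I(X;S\mid Z,T)$, and each term on the right is at most the left-hand side.
\item[(I2)] \emph{Independent observations.} If $Y_1,\dots,Y_r$ are conditionally independent given $S$, then $\mathrm I((Y_1,\dots,Y_r);S\mid Z)\le\sum_i\mathrm I(Y_i;S\mid Z)$. Indeed, subtract $\mathrm H(Y_1,\dots,Y_r\mid S)=\sum_i\mathrm H(Y_i\mid S)$ from $\mathrm H(Y_1,\dots,Y_r\mid Z)\le\sum_i\mathrm H(Y_i\mid Z)$.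
\item[(I3)] \emph{Data processing.} If $X$ and $R$ are conditionally independent given $S$, then $\mathrm I(X;R\mid Z)\le\mathrm I(X;(S,R)\mid Z)=\mathrm I(X;S\mid Z)$, by the chain rule and $\mathrm I(X;R\mid S)=0$.
\item[(I4)] \emph{Mixtures.} Let $J$ be uniform on a finite set and independent of $W$, and let $Z$ be a function of $W$. Then $\mathrm I(X;W\mid Z)\le\operatorname{avg}_j\mathrm I(X;W\mid Z,J=j)$. Indeed $\mathrm I(X;W\mid Z)\le\mathrm I((J,X);W\mid Z)=\mathrm I(J;W\mid Z)+\mathrm I(X;W\mid Z,J)$, and $\mathrm I(J;W\mid Z)=0$.
\item[(I5)] \emph{Almost independent variables.} Given $X,Y,W$, let $X',Y'$ be conditionally independent given $W$, with the conditional laws of $X$ and of $Y$ given $W$. Then for every set $E$ of triples,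
\[
\bigl|P\bigl((X,Y,W)\in E\bigr)-P\bigl((X',Y',W)\in E\bigr)\bigr|\le\sqrt{\tfrac{\ln2}2\,\mathrm I(X;Y\mid W)} .
\]
For constant $W$ this is Pinsker's inequality, which bounds the total variation distance of two laws by the square root of $\frac{\ln 2}{2}$ times their relative entropy in bits; the relative entropy of the joint law with respect to the product of the marginals is $\mathrm I(X;Y)$. In general, apply this for each value of $W$ and average, using the concavity of the square root.
\item[(I6)] \emph{Guessing a bit.} If a bit $b$ differs from a function $\hat b$ of $X$ with probability $e$, then $\mathrm H(b\mid X)\le h(e)$, since given $X$ the bit $b$ is determined by $b\oplus\hat b$, whose entropy is $h(e)$.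
\end{itemize}

\section{One level, two levels, and the shared key}\label{sec:idea}

Take the complete $K$-ary tree of depth $m$, put independent uniformly random graphs $T(x)$ on $[K]$ at its internal nodes $x$, and let $G_T\in\mathcal M_K$ be the resulting graph on the $n=K^m$ leaves. Fix a labeling of each $G_T$. The label $X_u$ of the leaf $u$ is then a random variable with $\mathrm H(X_u)\le f(n)$.

For $m=1$ the $K$ labels determine the graph at the root, so $\binom K2\le\sum_{a}\mathrm H(X_a)\le Kf(n)$, and a label needs $\frac{K-1}2$ bits. For general $m$, the graph $T(x)$ is determined by the labels of \emph{any} $K$ leaves chosen one below each child of $x$. One expects that a typical leaf pays $\frac{K-1}2$ bits for each of its $m$ ancestors, that is, $\frac{K-1}{2\log K}\log n$ bits. The graphs at the ancestors $x_1,\dots,x_m$ of $u$ are independent, so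
\[
f(n)\ \ge\ \mathrm I\bigl(X_u;(T(x_j))_j\bigr)=\sum_j\mathrm H(T(x_j))-\mathrm H\bigl((T(x_j))_j\mid X_u\bigr)\ \ge\ \sum_j\mathrm I(X_u;T(x_j)),
\]
and it would suffice to show that $\mathrm I(X_u;T(x))$ is at least $\frac{K-1}2$ on average. That statement is false.

\begin{example}\label{ex:key}
Let $K=m=2$. The graphs at the root and at its children $1,2$ are independent uniform bits $g_0,g_1,g_2$, with $1$ meaning an edge. Let each label contain the name of its leaf, and in addition let the leaves $11,12$ store $g_1$ and the leaves $21,22$ store $g_0\oplus g_1$ and $g_2$. All adjacencies are decodable; for a pair on opposite sides, $g_0=g_1\oplus(g_0\oplus g_1)$. Yet every single label is independent of $g_0$.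
\end{example}

The lower level serves as a key that encrypts the upper one, and the bit $g_1$ is used at both levels. The trace of the key is that labels on opposite sides remain dependent given $g_0$. Reveal the key $R=g_1$: given $W=(g_0,R)$, labels on opposite sides are independent, and $\mathrm I(X_u;W)=1$ for every $u$. This is the general mechanism. If leaves $u_1,\dots,u_K$ below the $K$ children of the root have conditionally independent labels given $W=(T(\text{root}),R)$, then (I2) gives $\sum_a\mathrm I(X_{u_a};W)\ge\mathrm I((X_{u_a})_a;W)\ge\binom K2$. We charge $\mathrm I(X_u;W)$ to the top level and the information remaining given $W$ to the lower levels, and the chain rule adds the two charges without overlap. Two difficulties remain.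

\emph{Finding the key.} We know nothing about the scheme. We let $R$ consist of labels of randomly chosen leaves. A label carries a bounded amount $C$ of information, so among $s$ successive rounds of samples there is one that tells at most $C/s$ about it, given the earlier rounds. At that round, labels are almost independent given $R$; making them exactly independent introduces a small decoding error by (I5).

\emph{The key spoils the lower levels.} In Example~\ref{ex:key}, once $R=g_1$ is known, nothing is left to charge at node $1$. We therefore insert a \emph{padding level} between the two parts of the tree: each subtree is replaced by $P$ mutually nonadjacent subtrees with independent graphs. The information in $R$ does not grow with $P$, so $R$ says little about a typical subtree.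

The induction must therefore handle random labels, side information, graphs that are not quite uniform, and decoders that sometimes err. The next section sets up a notion closed under these operations.

\section{Systems and the splitting lemma}\label{sec:systems}

Fix $K\ge2$. A \emph{level} is either an \emph{information level}, of arity $K$, whose allowed graphs are all graphs on $[K]$, or a \emph{padding level} of some arity $P\ge2$, whose only allowed graph is the edgeless graph on $[P]$. A \emph{shape} $\lambda$ is a finite sequence of levels with arities $m_1,\dots,m_k$. It describes a rooted tree with leaf set $\Omega_\lambda=\prod_{j}[m_j]$ whose nodes at level $j$ are the sequences $x\in\prod_{i<j}[m_i]$. A \emph{decoration} $T$ assigns to each node $x$ at level $j$ a graph $T(x)$ allowed at level $j$. Let $\mathcal T(\lambda)$ be the set of decorations and $t(\lambda)=\log|\mathcal T(\lambda)|$. The graph $G_T$ on $\Omega_\lambda$ joins $u\ne v$ if $u_jv_j$ is an edge of $T(u_1,\dots,u_{j-1})$, where $j$ is the first coordinate in which $u$ and $v$ differ. By induction on $k$, $G_T\in\mathcal M_K$: an information node is a substitution into a graph on $K$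 vertices, and a padding node is a disjoint union, obtained by substituting repeatedly into the edgeless graph on two vertices. For the same reason, adding isolated vertices does not leave $\mathcal M_K$.

\begin{definition}\label{def:system}
A \emph{$\lambda$-system} consists of a random variable $S$; two functions of $S$, the \emph{side information} $Z$ and a decoration $T\in\mathcal T(\lambda)$; a finite set $V$ with a symmetric function $D:V\times V\to\{0,1\}$; and, for each $u\in\Omega_\lambda$, a map $\kappa_u$ from the values of $S$ to probability laws on $V$. The \emph{labels} $X_u$ $(u\in\Omega_\lambda)$ are conditionally independent given $S$, and $X_u$ has conditional law $\kappa_u(S)$.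
\begin{itemize}
\item The \emph{cost} is $C=\operatorname{avg}_{u\in\Omega_\lambda}\mathrm I(X_u;S\mid Z)$.
\item The system has \emph{deficiency at most $\Delta$} if $\mathrm H(T\mid Z)\ge t(\lambda)-\Delta$.
\item A \emph{level-$j$ pair} is a uniformly random ordered pair $(u,v)$ of leaves that first differ in coordinate $j$, independent of $S$ and the labels. The system has \emph{error at most $\varepsilon$} if, for every information level $j$, the probability that $D(X_u,X_v)$ differs from the indicator of $uv\in E(G_T)$ is at most $\varepsilon$ for a level-$j$ pair $(u,v)$.
\end{itemize}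
\end{definition}

In a level-$j$ pair, $u$ is uniform on $\Omega_\lambda$, and the coordinates of $u$ and $v$ after $j$ are independent and uniform. The error is controlled level by level because a uniform pair of leaves rarely shares a long prefix, and a global average would ignore the deep levels. The cost is measured against all of $S$, not only $T$, so that a key is paid for wherever it comes from.

\begin{example}\label{ex:scheme}
Suppose $\mathcal M_K$ has a scheme of size $f$ and $n\ge|\Omega_\lambda|$. For each $T\in\mathcal T(\lambda)$, add isolated vertices to $G_T$ to reach $n$ vertices, and let $\varphi_T$ be the restriction to $\Omega_\lambda$ of a labeling of this graph. Take $S=T$ uniform, $Z$ constant, $V=\{0,1\}^{f(n)}$, $D=D_n$, and $X_u=\varphi_T(u)$. This is a $\lambda$-system with deficiency $0$, error $0$, and cost at most $\log|V|=f(n)$.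
\end{example}

The one-level computation survives small errors and deficiencies.

\begin{lemma}[One level]\label{lem:base}
Let $\lambda$ be a single information level. A $\lambda$-system with error at most $\varepsilon\le\frac12$ and deficiency at most $\Delta$ has cost $C\ge\frac1K\bigl[\binom K2(1-h(\varepsilon))-\Delta\bigr]$.
\end{lemma}

\begin{proof}
Here $T$ is a graph on $[K]$; let $T_{ab}$ be the indicator of the edge $ab$, and $X=(X_1,\dots,X_K)$. By (I2), (I1) and subadditivity,
\[
KC\ \ge\ \mathrm I(X;S\mid Z)\ \ge\ \mathrm I(X;T\mid Z)\ \ge\ \mathrm H(T\mid Z)-\sum_{a<b}\mathrm H(T_{ab}\mid X_a,X_b).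
\]
Let $e_{ab}=P(D(X_a,X_b)\ne T_{ab})$; the average $\bar e$ of these numbers is at most $\varepsilon$. By (I6) and concavity the last sum is at most $\binom K2h(\bar e)$, and $h(\bar e)\le h(\varepsilon)$ because $\bar e\le\varepsilon\le\frac12$. Finally $\mathrm H(T\mid Z)\ge\binom K2-\Delta$.
\end{proof}

For shapes $A,B$ and an integer $P\ge2$, let $(A,P,B)$ denote the concatenation of $A$, a padding level of arity $P$, and $B$.

\begin{lemma}[Splitting]\label{lem:split}
Let $\lambda=(A,P,B)$ and $q=|\Omega_A|$. Suppose a $\lambda$-system has cost $C$, deficiency at most $\Delta$ and error at most $\varepsilon$, and let $s\ge1$ be an integer. Then there are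
\begin{itemize}
\item an $A$-system with deficiency at most $\Delta$ and error at most $\varepsilon+\sqrt{C\ln2/(2s)}$, and
\item a $B$-system with deficiency at most $\frac\Delta{qP}+\frac{sC}P$ and error at most $\varepsilon$,
\end{itemize}
whose costs satisfy $C_A+C_B\le C$.
\end{lemma}

More samples make the upper system more accurate and the lower one more deficient; more padding repairs the latter.

\begin{proof}
Write leaves as $u=(x,z,w)\in\Omega_A\times[P]\times\Omega_B$. A decoration $T$ consists of $T^A\in\mathcal T(A)$ and $qP$ decorations $T_{xz}\in\mathcal T(B)$, so $t(\lambda)=t(A)+qP\,t(B)$. Put $Z^+=(Z,T^A)$, a function of $S$.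

\smallskip\noindent\emph{Step 1: averaged labels.} The leaf $x$ of $A$ will receive the label of a random leaf of $\lambda$ below it. Let $\bar\kappa_x=\operatorname{avg}_{z,w}\kappa_{(x,z,w)}$. Enlarge the probability space by variables $\bar X_x$ and $Y_{x,i}$ $(x\in\Omega_A,\ 1\le i\le s)$ with conditional law $\bar\kappa_x(S)$, such that all variables $X_u,\bar X_x,Y_{x,i}$ are conditionally independent given $S$. If $J'$ is uniform on $[P]\times\Omega_B$ and independent of everything else, then $(X_{(x,J')},S)$ has the law of $(\bar X_x,S)$. By (I1) and (I4),
\begin{equation}\label{eq:avg}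
\operatorname{avg}_x\mathrm I(\bar X_x;S\mid Z^+)\ \le\ \operatorname{avg}_x\mathrm I(\bar X_x;S\mid Z)\ \le\ \operatorname{avg}_{x,z,w}\mathrm I(X_{(x,z,w)};S\mid Z)=C,
\end{equation}
and the same holds with $Y_{x,i}$ in place of $\bar X_x$.

\smallskip\noindent\emph{Step 2: the key.} Let $\mathbf Y_i=(Y_{y,i})_{y\in\Omega_A}$ be the $i$-th round of samples and $R_i=(\mathbf Y_1,\dots,\mathbf Y_i)$, with $R_0$ constant. By the chain rule and (I3),
\[
\sum_{i=0}^{s-1}\mathrm I(\bar X_x;\mathbf Y_{i+1}\mid Z^+,R_i)=\mathrm I(\bar X_x;R_s\mid Z^+)\le\mathrm I(\bar X_x;S\mid Z^+).
\]
Average over $x$ and use \eqref{eq:avg}: for some $i\in\{0,\dots,s-1\}$ the numbers $\iota_x=\mathrm I(\bar X_x;\mathbf Y_{i+1}\mid Z^+,R_i)$ have average at most $C/s$. Fix this $i$ and put $R=R_i$, $Y_y=Y_{y,i+1}$. Then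
\begin{equation}\label{eq:key}
\mathrm I(\bar X_x;Y_y\mid Z^+,R)\le\iota_x\quad\text{for all }x,y\in\Omega_A,\qquad\operatorname{avg}_x\iota_x\le C/s .
\end{equation}
Given $(S,R)$, both $\bar X_y$ and $Y_y$ have law $\bar\kappa_y(S)$, so they also have the same conditional law given $(Z^+,R)$.

\smallskip\noindent\emph{Step 3: the $A$-system.} Forget everything except $S_A=(Z,T^A,R)$. Take side information $Z$, decoration $T^A$, the same $V$ and $D$, and let the label $X'_x$ have the conditional law of $\bar X_x$ given $S_A$. The cost is $C_A=\operatorname{avg}_x\mathrm I(\bar X_x;(T^A,R)\mid Z)$. For the deficiency,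
\[
\mathrm H(T^A\mid Z)\ge\mathrm H(T\mid Z)-\mathrm H((T_{xz})_{x,z})\ge t(\lambda)-\Delta-qP\,t(B)=t(A)-\Delta .
\]
Let $j$ be an information level of $A$. A level-$j$ pair of $\lambda$ is a level-$j$ pair $(x,y)$ of $A$ with each entry extended independently and uniformly, and its adjacency in $G_T$ is that of $x,y$ in $G_{T^A}$. Given $S$ and $(x,y)$, the two labels are independent with laws $\bar\kappa_x(S)$ and $\bar\kappa_y(S)$, like $\bar X_x$ and $Y_y$. So $D(\bar X_x,Y_y)$ is wrong with probability at most $\varepsilon$ on average over $(x,y)$. For fixed $x\neq y$, being wrong is a condition on the triple (first label, second label, $S_A$), and $X'_x,X'_y$ are conditionally independent given $S_A$ with the conditional laws of $\bar X_x$ and $Y_y$. By (I5) and \eqref{eq:key}, replacing $(\bar X_x,Y_y)$ by $(X'_x,X'_y)$ raises the probability by at most $\sqrt{\frac{\ln2}2\iota_x}$. As $x$ is uniform and the square root is concave, the average increase is at most $\sqrt{\frac{\ln2}2\cdot\frac Cs}$.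

\smallskip\noindent\emph{Step 4: the $B$-system.} Restrict to a random copy of $B$ and reveal all that was charged above. Let $J$ be uniform on $\Omega_A\times[P]$ and independent of everything else. Take $S_B=(S,R,J)$, side information $Z_B=(Z^+,R,J)$, decoration $T_J$, the same $V$ and $D$, and let the label of $w\in\Omega_B$ have law $\kappa_{(J,w)}(S)$. Since $X_u$ has law $\kappa_u(S)$ given $(S,R)$, conditioning on the value of $J$ shows that the cost is $C_B=\operatorname{avg}_u\mathrm I(X_u;S\mid Z^+,R)$. If $(w,w')$ is a pair for an information level of $B$, then $((J,w),(J,w'))$ is a pair for the corresponding level of $\lambda$, with the same adjacency and the same law of labels; so the error is at most $\varepsilon$. For the deficiency let $T^\downarrow=(T_{xz})_{x,z}$. By subadditivity,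
\[
\mathrm H(T_J\mid Z_B)=\operatorname{avg}_{x,z}\mathrm H(T_{xz}\mid Z^+,R)\ \ge\ \frac1{qP}\Bigl[\mathrm H(T^\downarrow\mid Z^+)-\mathrm I(T^\downarrow;R\mid Z^+)\Bigr].
\]
The first term is $\mathrm H(T\mid Z)-\mathrm H(T^A\mid Z)\ge t(\lambda)-\Delta-t(A)=qP\,t(B)-\Delta$. The key $R$ consists of $iq\le sq$ samples, conditionally independent given $S$, so by (I1), (I2) and \eqref{eq:avg}
\[
\mathrm I(T^\downarrow;R\mid Z^+)\le\mathrm I(S;R\mid Z^+)\le\sum_{i'\le i}\sum_x\mathrm I(Y_{x,i'};S\mid Z^+)\le sqC .
\]
Hence the deficiency is at most $(\Delta+sqC)/(qP)$. This is the only place where the padding level is used.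

\smallskip\noindent\emph{Step 5: the costs add.} By (I3) and by (I1) applied to the function $(T^A,R)$ of $(S,R)$,
\[
\mathrm I(X_u;S\mid Z)=\mathrm I(X_u;(S,R)\mid Z)=\mathrm I(X_u;(T^A,R)\mid Z)+\mathrm I(X_u;S\mid Z^+,R).
\]
The left-hand sides average to $C$ and the last terms to $C_B$. For the remaining terms fix $x$. With $J'$ as in Step 1, $(X_{(x,J')},S,R)$ has the law of $(\bar X_x,S,R)$, so (I4) with $W=S_A$ gives
\[
\operatorname{avg}_{z,w}\mathrm I(X_{(x,z,w)};(T^A,R)\mid Z)\ \ge\ \mathrm I(\bar X_x;(T^A,R)\mid Z).
\]
Averaging over $x$, these terms contribute at least $C_A$.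
\end{proof}

\section{Proof of Theorem~\ref{thm:lower}}\label{sec:thm1}

We iterate the splitting lemma on a shape with $m$ information levels separated by $m-1$ padding levels. Padding enlarges the graph without adding information, so the arities must have product $2^{O(m)}$, with a constant independent of $K$. To split a block of $m'$ information levels, whose cost may be proportional to $m'$, we need $P$ larger than $sC$ divided by the allowed deficiency, and this grows polynomially in $m'$. Peeling off one level at a time would therefore cost a multiple of $\sum_{m'\le m}\log m'$, of order $m\log m$, in the logarithm of the size. Halving the block at each step leaves few large blocks, and the sum becomes $O(m)$. The price is that the error may accumulate through $\lceil\log m\rceil$ splittings, so we let it double each time and start from an error of order $1/m$.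

Fix $\theta\in(0,\frac14)$, and choose $\varepsilon_0\in(0,\frac12)$ depending only on $\theta$ with $h(\varepsilon_0)\le\theta$. Put
\[
\Delta_0=\theta\binom K2,\qquad\alpha=\frac{K-1}2\bigl(1-h(\varepsilon_0)-\theta\bigr),\qquad\Lambda=\Bigl\lceil\frac3{\theta\varepsilon_0^2}\Bigr\rceil ,
\]
so that $(1-2\theta)\frac{K-1}2\le\alpha\le\frac{K-1}2$ and $\alpha>0$. For $m\ge1$ let $L(m)=\lceil\log m\rceil$, $\varepsilon_{(m)}=\varepsilon_02^{-L(m)}$ and $P_m=\Lambda m^4$. Let $\Theta_1$ be a single information level, and $\Theta_m=(\Theta_{\lceil m/2\rceil},P_m,\Theta_{\lfloor m/2\rfloor})$ for $m\ge2$. Note that $2^{L(m)}<2m$, and that for $m\ge2$ the inequalities $2^{L(m)-1}<m\le2^{L(m)}$ give $2^{L(m)-2}<\lceil m/2\rceil\le2^{L(m)-1}$, that is, $L(\lceil m/2\rceil)=L(m)-1$.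

\begin{proposition}\label{prop:cost}
Every $\Theta_m$-system with deficiency at most $\Delta_0$ and error at most $\varepsilon_{(m)}$ has cost at least $\alpha m$.
\end{proposition}

\begin{proof}
For $m=1$, Lemma~\ref{lem:base} gives $C\ge\frac1K\binom K2(1-h(\varepsilon_0)-\theta)=\alpha$. Let $m\ge2$ and suppose $C<\alpha m$. Apply Lemma~\ref{lem:split} with
\[
s=\Bigl\lceil\frac{\alpha m\ln2}{2\varepsilon_{(m)}^2}\Bigr\rceil\ \le\ \frac{2\alpha m^3}{\varepsilon_0^2}+1,
\]
where the inequality uses $\varepsilon_{(m)}>\varepsilon_0/(2m)$ and $\ln2<1$. Then $\sqrt{C\ln2/(2s)}\le\varepsilon_{(m)}$, so the upper system has error at most $2\varepsilon_{(m)}=\varepsilon_{(\lceil m/2\rceil)}$, and its deficiency is at most $\Delta_0$. The lower system has error at most $\varepsilon_{(m)}\le\varepsilon_{(\lfloor m/2\rfloor)}$. For its deficiency, $\alpha\le\frac{K-1}2$ gives $\alpha^2/\Delta_0\le\frac{K-1}{2\theta K}\le\frac1{2\theta}$ and $\alpha/\Delta_0\le\frac1{\theta K}\le\frac1{2\theta}$. Therefore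
\[
\frac{2s\,\alpha m}{\Delta_0}\ \le\ \frac{4\alpha^2m^4}{\varepsilon_0^2\Delta_0}+\frac{2\alpha m}{\Delta_0}\ \le\ \frac{2m^4}{\theta\varepsilon_0^2}+\frac m\theta\ \le\ \frac{3m^4}{\theta\varepsilon_0^2}\ \le\ P_m .
\]
So $sC/P_m\le\Delta_0/2$; also $\Delta_0/(qP_m)\le\Delta_0/2$, and the lower system has deficiency at most $\Delta_0$. By induction $C\ge C_A+C_B\ge\alpha\lceil m/2\rceil+\alpha\lfloor m/2\rfloor=\alpha m$, a contradiction.
\end{proof}

The padding does not depend on $K$ because $sC$ scales like $\alpha^2$, of order $K^2$, and so does the allowed deficiency $\Delta_0$, a fixed fraction of the $\binom K2$ bits of one node.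

\begin{lemma}\label{lem:size}
With $\gamma_\theta=2\log\Lambda+16$ we have $|\Omega_{\Theta_m}|\le2^{m(\log K+\gamma_\theta)}$ for all $m\ge1$.
\end{lemma}

\begin{proof}
Let $g(m)=\log|\Omega_{\Theta_m}|-m\log K$ and $b=\log\Lambda$. Then $g(1)=0$ and $g(m)=g(\lceil m/2\rceil)+g(\lfloor m/2\rfloor)+b+4\log m$ for $m\ge2$. Let $\Gamma_j=\max\{g(m):1\le m\le2^j\}$. Then $\Gamma_0=0$ and $\Gamma_j\le2\Gamma_{j-1}+b+4j$, so $2^{-j}\Gamma_j\le\sum_{i\ge1}2^{-i}(b+4i)=b+8$. Hence $g(m)\le(b+8)2^{L(m)}\le(2b+16)m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
The constant $\gamma_\theta$ depends only on $\theta$. Let $m=\lfloor\log n/(\log K+\gamma_\theta)\rfloor$; if $m=0$ there is nothing to prove. Otherwise $|\Omega_{\Theta_m}|\le n$ by Lemma~\ref{lem:size}, and Example~\ref{ex:scheme} turns the scheme into a $\Theta_m$-system with deficiency $0$, error $0$ and cost at most $f(n)$. Proposition~\ref{prop:cost} gives $f(n)\ge\alpha m\ge(1-2\theta)\frac{K-1}2m$.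
\end{proof}

\section{Cographs and common subsequences}\label{sec:cograph}

For $K=2$ the factor in Theorem~\ref{thm:lower} is below $\frac12$. To beat the factor $1$ we argue in the universal graph: if $M$ cographs on $n'$ vertices pairwise have only small common induced subgraphs, their copies in $U_n$ are almost disjoint, and $U_n$ has about $Mn'$ vertices. We need $M$ polynomial in $n$.

For $\sigma\in\{0,1\}^k$ let $G_\sigma$ be the graph on $\{0,1\}^k$ in which $u\ne v$ are adjacent if $\sigma_i=1$ for the first position $i$ where $u$ and $v$ differ. It is a cograph: $G_{0\sigma}$ is the disjoint union and $G_{1\sigma}$ the join of two copies of $G_\sigma$. Let $\operatorname{LCS}(\sigma,\sigma')$ be the largest length of a common, not necessarily contiguous, subsequence, and call a maximal block of equal letters a \emph{run}. If $\omega$ is a subsequence of $\sigma$, the words that are $0$ outside the chosen positions induce a copy of $G_\omega$ in $G_\sigma$. So $G_\sigma$ and $G_{\sigma'}$ always share an induced subgraph on $2^{\operatorname{LCS}(\sigma,\sigma')}$ vertices. The key lemma is a converse up to a factor $2$ per run.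

\begin{lemma}\label{lem:common}
Let $\sigma,\sigma'\in\{0,1\}^k$ each have at most $l$ runs. A graph $G$ that is isomorphic to an induced subgraph of $G_\sigma$ and to an induced subgraph of $G_{\sigma'}$ has at most $2^{\operatorname{LCS}(\sigma,\sigma')+l}$ vertices.
\end{lemma}

The difficulty is that the two embeddings may branch differently, so we compare them through a tree that depends on $G$ alone, its cotree. Each embedding assigns to every child in the cotree a number of binary branchings, and these numbers satisfy a Kraft-type inequality. A small case shows what is lost in the comparison. Let $G$ consist of an edge $c_1$ and isolated vertices $c_2,c_3$. In $G_{001}$ take $c_1=\{000,001\}$, $c_2=010$, $c_3=100$; these are separated from the others by $2,2,1$ branchings. In $G_{010}$ take $c_1=\{000,010\}$, $c_2=100$, $c_3=101$, with $1,2,2$ branchings. In both cases the sum of $2^{-(\text{branchings})}$ is $1$. Only the minima $1,2,1$ correspond to letters matched in both words, and for them the sum is $\frac54$. It never exceeds $2$, and this is the factor lost at each level of the cotree.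

\begin{proof}
Let $|V(G)|\ge2$, and let $\psi:V(G)\to\{0,1\}^k$ be an induced embedding into $G_\sigma$. For nonempty $A\subseteq V(G)$ let $p(A)$ be the longest common prefix of the words in $\psi(A)$; it is the whole word if $|A|=1$. If $|A|\ge2$ and $i=|p(A)|+1$, the $i$-th letter splits $A$ into nonempty sets $A^0,A^1$, and all pairs across have adjacency $\sigma_i$ (we write adjacency $1$ for an edge, $0$ for a non-edge). So
\begin{equation}\label{eq:split}
G[A]\text{ is disconnected if }\sigma_i=0,\quad\text{and its complement is disconnected if }\sigma_i=1 .
\end{equation}

\smallskip\noindent\emph{The cotree.} The complement of a disconnected graph is connected, so by \eqref{eq:split} exactly one of $G[A]$ and its complement is disconnected whenever $|A|\ge2$. Build a rooted tree whose nodes $y$ carry sets $A_y$, with $V(G)$ at the root. If $|A_y|=1$, then $y$ is a leaf. Otherwise $y$ has \emph{type} $0$ if $G[A_y]$ is disconnected, with the components as children, and type $1$ if the complement is disconnected, with its components as children. This tree does not depend on $\psi$. Vertices in different children of a node of type $e$ have adjacency $e$. An internal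 child of a node of type $0$ induces a connected graph, so it has type $1$; in the same way, with complements, an internal child of a node of type $1$ has type $0$. Write $p_y=p(A_y)$. By \eqref{eq:split}, an internal node $y$ has type $\sigma_{|p_y|+1}$.

\smallskip\noindent\emph{Sibling prefixes are incomparable.} Let $c\ne c'$ be children of a node $y$ of type $e$, and suppose $p_c$ is a prefix of $p_{c'}$. If $c$ is a leaf, then $|p_c|=k$ and every vertex of $A_{c'}$ has the image $p_c$, against injectivity. Otherwise let $i=|p_c|+1$, so $\sigma_i=1-e$. Take $v'\in A_{c'}$, let $b$ be the $i$-th letter of $\psi(v')$, and take $v\in A_c^{1-b}$. The words $\psi(v),\psi(v')$ both start with $p_c$ and differ at position $i$, so $v,v'$ have adjacency $1-e$. But they lie in different children of $y$, so their adjacency is $e$.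

\smallskip\noindent\emph{Branching numbers.} For a child $c$ of $y$ let $\beta(c)$ be the number of positions $i$ such that, for some sibling $c'$, the words $p_c$ and $p_{c'}$ first differ at $i$. Then:
\begin{itemize}
\item[(i)] $\beta(c)\ge1$, since $c$ has a sibling.
\item[(ii)] Every counted position $i$ satisfies $|p_y|<i\le|p_c|$, since $p_y$ is a prefix of both words, and $\sigma_i=e$, since any $v\in A_c$, $v'\in A_{c'}$ have images that first differ at $i$ and have adjacency $e$.
\item[(iii)] $\sum_c2^{-\beta(c)}\le1$ over the children $c$ of $y$. Grow a random word from the empty word, always appending a letter that keeps it a prefix of some $p_c$, choosing uniformly when both letters do, and stop on reaching some $p_c$. By incomparability no proper prefix of $p_c$ stops the walk, and along $p_c$ there is a choice exactly at the $\beta(c)$ counted positions. So the walk ends at $p_c$ with probability $2^{-\beta(c)}$.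
\end{itemize}

\smallskip\noindent\emph{Paths give subsequences.} Let $y_1,\dots,y_t,y_{t+1}$ be the path from the root to a leaf, with types $e_1,\dots,e_t$. The intervals $(|p_{y_j}|,|p_{y_{j+1}}|]$ are disjoint and increasing, so by (ii) the word $e_1^{\beta(y_2)}e_2^{\beta(y_3)}\cdots e_t^{\beta(y_{t+1})}$ is a subsequence of $\sigma$, where $e^\beta$ is the letter $e$ repeated $\beta$ times. The types alternate, so by (i) this word has $t$ runs. Deleting letters does not increase the number of runs, hence $t\le l$.

An embedding into $G_{\sigma'}$ gives numbers $\beta'(c)$ on the same cotree with the same properties. Let $\mu=\min(\beta,\beta')$. Then $e_1^{\mu(y_2)}\cdots e_t^{\mu(y_{t+1})}$ is a subsequence of both $\sigma$ and $\sigma'$, so $\sum_j\mu(y_{j+1})\le\operatorname{LCS}(\sigma,\sigma')$.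

\smallskip\noindent\emph{Counting leaves.} Give each non-root node $c$ the weight $2^{-\mu(c)-1}\le\frac12(2^{-\beta(c)}+2^{-\beta'(c)})$. By (iii) the weights of the children of any node sum to at most $1$. Give each leaf the product of the weights along its path; by induction on the height of the tree these products sum to at most $1$. Each product equals $2^{-\sum_j\mu(y_{j+1})-t}\ge2^{-\operatorname{LCS}(\sigma,\sigma')-l}$, and the bound on the number of leaves follows.
\end{proof}

The lemma is useful only when $k-\operatorname{LCS}(\sigma,\sigma')$ exceeds $l$, so the words need long runs. We start from words of length $l$ and repeat each letter $r$ times; this multiplies the gap by $r$ and keeps the number of runs at most $l$.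

\begin{lemma}\label{lem:stretch}
For $s\in\{0,1\}^l$ let $s^{(r)}$ be obtained by repeating each letter $r$ times. Then $\operatorname{LCS}(s^{(r)},s'^{(r)})\le r\operatorname{LCS}(s,s')$.
\end{lemma}

\begin{proof}
Let a common subsequence of length $N\ge1$ occupy positions $a_1<\dots<a_N$ in $s^{(r)}$ and $a'_1<\dots<a'_N$ in $s'^{(r)}$. Position $a$ of $s^{(r)}$ holds the letter $s_{\lceil a/r\rceil}$. Since $a_{j+r}\ge a_j+r$ and $a'_{j+r}\ge a'_j+r$, the indices $\lceil a_j/r\rceil$ and $\lceil a'_j/r\rceil$ both increase strictly along $j=1,r+1,2r+1,\dots$. They define a common subsequence of $s$ and $s'$ of length $\lceil N/r\rceil$.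
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cograph}]
Let $\epsilon=\frac1{20}$, $l=\lfloor\log n/28\rfloor$ and $n'=2^{28l}\le n$. We may assume $l\ge1$.

\smallskip\noindent\emph{Many far-apart words.} Let $x=\lfloor\epsilon l\rfloor$ and fix $s\in\{0,1\}^l$. A word $s'\in\{0,1\}^l$ with $\operatorname{LCS}(s,s')\ge l-x$ is determined by the $x$ positions deleted from $s$, the $x$ positions deleted from $s'$, and the letters of $s'$ there. The standard estimate $\binom lx\le2^{h(x/l)l}\le2^{h(\epsilon)l}$ bounds the number of such $s'$ by $2^{(2h(\epsilon)+\epsilon)l}$. From $20^3<2^{13}$ and $\ln\frac{20}{19}\le\frac1{19}$ we get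
\[
h(\tfrac1{20})=\tfrac1{20}\log20+\tfrac{19}{20}\log\tfrac{20}{19}<\tfrac{13}{60}+\tfrac1{20\ln2}<0.3,
\]
so each word excludes at most $2^{0.65l}$ words. Choosing greedily, we find $M=\lfloor2^{0.35l}\rfloor$ words that pairwise satisfy $\operatorname{LCS}(s,s')\le l-x-1\le(1-\epsilon)l$.

\smallskip\noindent\emph{Almost disjoint copies.} For these words let $\sigma=s^{(28)}$, which has at most $l$ runs. By Lemmas~\ref{lem:common} and~\ref{lem:stretch}, two of the graphs $G_\sigma$ have no common induced subgraph on more than $2^{28(1-\epsilon)l+l}=2^{27.6l}=n'2^{-0.4l}$ vertices. Let $U_n$ be the universal graph on $2^{f(n)}$ vertices given by the scheme. It contains $G_\sigma$ together with $n-n'$ isolated vertices, hence a copy of $G_\sigma$ on a set $L_\sigma$ of size $n'$. The graph induced on $L_\sigma\cap L_{\sigma'}$ is common to $G_\sigma$ and $G_{\sigma'}$. The union of the sets $L_\sigma$ has at least $\sum|L_\sigma|-\sum|L_\sigma\cap L_{\sigma'}|$ elements, the second sum over unordered pairs. As $M2^{-0.4l}\le1$ and $M\ge\frac122^{0.35l}$,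
\[
2^{f(n)}\ \ge\ Mn'-\frac{M^2}2\,n'2^{-0.4l}\ \ge\ \frac12Mn'\ \ge\ \frac14\,2^{28.35\,l}=\frac14\,2^{\frac{81}{80}\cdot28l}.
\]
Since $28l>\log n-28$, this gives $f(n)\ge\frac{81}{80}(\log n-28)-2$.
\end{proof}

The repetition number $28$ is chosen so that the gap $28\epsilon-1=0.4$ exceeds the rate $0.35$ of the family of words; the gain in the exponent is then $0.35/28=\frac1{80}$.

\section{A matching labeling scheme}\label{sec:upper}

A label will describe the path from the root of the decomposition tree to the leaf and store, at the nodes on the way, part of the graphs $Q_x$. There are two obstacles. The tree may be deep, so we use a heavy path decomposition and store data only at the at most $\log n$ places where the path enters a child that is not the largest. And such a child may still contain half of the leaves, so storing $K/2$ bits there would cost $\frac K2\log n$ in total. The remedy is that the $a$-th largest child contains at most a fraction $1/a$ of the leaves and uses up $\log a$ of the budget $\log n$; it should store a number of bits proportional to $\log a$. Storing the adjacencies to all larger children costs $(a-1)/\log a$ per unit, up to about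 $K/\log K$. To gain the factor $\frac12$, the children of rank above $K/\log K$, for which $\log a$ is close to $\log K$, share their mutual adjacencies evenly.

\smallskip\noindent\emph{Alphabetic codes.} We use the Gilbert--Moore theorem: for positive $w_0,\dots,w_t$ with sum $W$ there are binary words $c_0,\dots,c_t$, none a prefix of another and lexicographically increasing, with $1\le|c_i|\le\log(W/w_i)+2$. To see this, let $c_i$ be the first $L_i=\lceil\log(W/w_i)\rceil+1$ binary digits of $\xi_i=(w_0+\dots+w_{i-1}+\frac12w_i)/W\in(0,1)$. For $i<j$ we have $\xi_j-\xi_i\ge(w_i+w_j)/(2W)>\max(2^{-L_i},2^{-L_j})$, so the expansions differ within the first $\min(L_i,L_j)$ digits, and in the right order. Let $\bar c$ be $c$ with a flag after each bit that says whether it is the last, so $|\bar c|=2|c|$ and the end of $\bar c$ is recognizable. The Elias gamma code of an integer $a\ge1$ is $\lfloor\log a\rfloor$ zeros followed by the binary expansion of $a$; it has length at most $2\log a+1$ and its end is recognizable as well.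

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $K\ge4$ and $m_0=\lceil K/\log K\rceil$, so $2\le m_0\le K$. Fix a decomposition tree of an $n$-vertex graph $G\in\mathcal M_K$, and let $n_y$ be the number of leaves below the node $y$, with $n_y=1$ for a leaf.

\smallskip\noindent\emph{Heavy paths.} Rank the children of each node $1,2,\dots$ by non-increasing $n_y$. Children of rank $1$ are \emph{heavy}, the others \emph{light}. A \emph{heavy path} $\pi=(x_0,\dots,x_t)$ starts at the root or at a light child and follows heavy children down to a leaf $x_t$. Put $n_\pi=n_{x_0}$, $w_i=n_{x_i}-n_{x_{i+1}}$ for $i<t$, and $w_t=1$. Thus $w_i\ge1$ counts the leaves below light children of $x_i$ for $i<t$, and $\sum_iw_i=n_\pi$. Let $c_0,\dots,c_t$ be an alphabetic code for these weights.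

\smallskip\noindent\emph{Stored ranks.} For $2\le a\le m_0$ let $J_a=\{1,\dots,a-1\}$. For $m_0<a\le K$ let $J_a$ consist of $1,\dots,m_0$ and the $\lfloor(K-m_0)/2\rfloor$ ranks that follow $a$ in the cyclic order of $\{m_0+1,\dots,K\}$. Then $1\in J_a$ for all $a\ge2$. Moreover, for $a\ne b$ in $\{2,\dots,K\}$ we have $b\in J_a$ or $a\in J_b$: if the smaller one is at most $m_0$, it lies in the set of the larger one, and otherwise the two cyclic distances between $a$ and $b$ add up to $K-m_0$, so one of them is at most $\lfloor(K-m_0)/2\rfloor$.

\smallskip\noindent\emph{Labels.} For a light child $y$ of rank $a$ of a node $x_i$ on a heavy path $\pi$, let $b(y)$ be the concatenation of $\bar c_i$, the bit $1$, the Elias code of $a$, and $|J_a|$ bits giving the adjacency in $Q_{x_i}$ of $y$ to the children with ranks in $J_a$, in increasing order of rank, with $0$ for ranks that do not occur. Suppose the way from the root to the leaf $v$ leaves the heavy paths $\pi_0,\dots,\pi_{r-1}$ through light children $y_0,\dots,y_{r-1}$, and $v$ is the end of the heavy path $\pi_r$; so $\pi_{j+1}$ starts at $y_j$. The label of $v$ is $b(y_0)\cdots b(y_{r-1})\,\bar c\,0$, where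 $c$ is the last codeword of $\pi_r$, padded with zeros to the common length $f(n)$. It can be parsed from left to right into blocks, one for each heavy path, since $a$ determines $|J_a|$ and the bit after a codeword tells whether the label ends.

\smallskip\noindent\emph{Decoding.} Let $u\ne v$. The first blocks of both labels refer to $\pi_0$. Suppose the current blocks refer to the same heavy path $(x_0,\dots,x_t)$, with codewords $c_i$ for $u$ and $c_j$ for $v$.
\begin{itemize}
\item If $c_i\ne c_j$, the lexicographic order shows which index is smaller, say $i<j$. Then $i<t$, the vertex $u$ lies below a light child of $x_i$, and $v$ lies below $x_{i+1}$ or equals it. The adjacency is the bit for rank $1$ in the block of $u$.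
\item If $c_i=c_j$, then $i=j<t$, since $i=j=t$ would give $u=x_t=v$. So both leave through light children of $x_i$, of ranks $a$ and $b$. If $a\ne b$, one of the two blocks stores the adjacency; if both do, read it from the block of larger rank. If $a=b$, the children coincide and we pass to the next blocks, which refer to the same heavy path.
\end{itemize}
The procedure treats the two strings symmetrically; on pairs of strings where it fails to produce a bit, the decoder returns $0$. For $u\ne v$ it stops at a difference between the two labels, so the labeling is injective.

\smallskip\noindent\emph{Length.} Let $\rho_K=\max_{2\le a\le K}|J_a|/\log a$. For a light child $y$ of rank $a$ of $x_i\in\pi$ let $g=\log(n_\pi/n_y)$. From $n_y\le w_i$ we get $|c_i|\le g+2$, and from $an_y\le n_{x_i}\le n_\pi$ we get $g\ge\log a\ge1$. Hence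
\[
|b(y)|\le2(g+2)+1+(2g+1)+\rho_Kg=4g+6+\rho_Kg\le(10+\rho_K)g .
\]
Along the way to $v$ the values $g$ telescope, because $n_{y_j}=n_{\pi_{j+1}}$; their sum is $\log(n/n_{\pi_r})$. The last block has length at most $2(\log n_{\pi_r}+2)+1$. So $f(n)=\lfloor(10+\rho_K)\log n+5\rfloor$ bits suffice.

The function $(a-1)/\log a$ is increasing for $a>1$, since its derivative has the sign of $\ln a-(1-\frac1a)>0$. So for $a\le m_0$ we have $|J_a|/\log a\le m_0/\log m_0\le\frac{K+m_0}{2\log m_0}$. For $a>m_0$ we have $|J_a|\le m_0+\frac{K-m_0}2$ and $\log a>\log m_0$, which gives the same bound. As $K\to\infty$, $m_0=o(K)$ and $\log m_0\ge\log K-\log\log K$, so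
\[
10+\rho_K\ \le\ 10+\frac{K+m_0}{2\log m_0}\ \le\ \Bigl(\frac12+o_K(1)\Bigr)\frac K{\log K}.
\]
This proves the upper bound. For the lower bound, Theorem~\ref{thm:lower} shows that $\liminf_nf^*_K(n)/\log n$ is at least the right-hand side of \eqref{eq:liminf}, which divided by $K/\log K$ tends to $\frac12-\theta$ as $K\to\infty$, for every $\theta\in(0,\frac14)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AHKO}
Ahn, Hendrey, Kim, Oum,
\emph{Bounds for the twin-width of graphs},
SIAM J. Discrete Math., 2022.

\bibitem{notes}
\emph{Twin-Width and Contraction Sequences},
\texttt{https://mff.cuni.cz/\allowbreak en/\allowbreak iuuk/\allowbreak events/\allowbreak czech-summer-school-\allowbreak on-discrete-mathematics/\allowbreak course-syllabus-bonnet/\allowbreak lecturenotes.pdf}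

\end{thebibliography}
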